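\title{A proper Segal algebra that is approximately amenable}

\begin{abstract}
It has been conjectured that no proper Segal subalgebra of a group algebra $L^1(G)$ is approximately amenable. We disprove this: on the solvable, totally disconnected, second countable group $G=\big(\mathbb Q_p\times\prod_{k\ge1}\mathbb Z/2\big)\rtimes\mathbb Z$ there is a proper, non-symmetric Segal algebra that is boundedly approximately amenable. The proof rests on a criterion: over an amenable group, a Segal algebra with a bounded left approximate identity and a right approximate identity, bounded or not, is approximately amenable. We also show that the conjecture holds for all Segal algebras on SIN groups and for symmetric Segal algebras on totally disconnected groups, and that a group that carries an approximately amenable Segal algebra is amenable.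
\end{abstract}

\section{The question and the results}\label{sec:intro}

\subsection*{Approximate amenability}
Let $A$ be a Banach algebra. A \emph{Banach $A$-bimodule} is a Banach space $X$ that is an $A$-bimodule with $\|a\cdot x\|,\|x\cdot a\|\le\gamma\|a\|\|x\|$ for some constant $\gamma$. The dual space $X^*$ is a bimodule under $\langle a\cdot\xi,x\rangle=\langle\xi,x\cdot a\rangle$ and $\langle\xi\cdot a,x\rangle=\langle\xi,a\cdot x\rangle$; for fixed $a$ both operations are adjoint maps, so they are weak*-continuous in $\xi$. A \emph{derivation} $D:A\to X$ is a continuous linear map with $D(ab)=D(a)\cdot b+a\cdot D(b)$. Each $x\in X$ defines the \emph{inner} derivation $\operatorname{ad}_x(a)=a\cdot x-x\cdot a$, and $D$ is \emph{approximately inner} if there is a net $(x_i)$ in $X$ with $\|\operatorname{ad}_{x_i}(a)-D(a)\|\to0$ for every $a\in A$.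

The algebra $A$ is \emph{amenable} if every derivation from $A$ into a dual bimodule $X^*$ is inner, and \emph{approximately amenable} if every such derivation is approximately inner. It is \emph{boundedly approximately amenable} if, for every such derivation, the net $(x_i)$ in $X^*$ can be chosen with $\sup_i\|\operatorname{ad}_{x_i}\|<\infty$. In neither approximate notion is $(x_i)$ itself required to be bounded. A bounded net would have a weak* cluster point $x$, and then $D=\operatorname{ad}_x$; so the whole difference from amenability lies in the unboundedness of $(x_i)$.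

A \emph{left approximate identity} for $A$ is a net $(v_i)$ in $A$ with $v_ia\to a$ for all $a\in A$, and a \emph{right approximate identity} is a net $(u_i)$ with $au_i\to a$. No bound on the norms is part of the definition.

\subsection*{Segal algebras}
Let $G$ be a locally compact group with identity $e$, left Haar measure $|\cdot|$ and modular function $\Delta$, so that $|Ex|=\Delta(x)|E|$. Put $(l_xf)(y)=f(x^{-1}y)$. A \emph{Segal algebra} on $G$ is a linear subspace $S\subseteq L^1(G)$ with a complete norm $\|\cdot\|_S$ such that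
\begin{itemize}
\item[(i)] $S$ is dense in $L^1(G)$;
\item[(ii)] $\|f\|_S\ge\|f\|_1$ for $f\in S$;
\item[(iii)] $S$ is invariant under left translations, and $x\mapsto l_xf$ is continuous from $G$ to $S$ for each $f\in S$;
\item[(iv)] $\|l_xf\|_S=\|f\|_S$ for $f\in S$ and $x\in G$.
\end{itemize}
Such an $S$ is a left ideal of $L^1(G)$ and a Banach algebra under convolution (Lemma~\ref{lem:ideal}). It is \emph{proper} if $S\ne L^1(G)$, and \emph{symmetric} if (iii) and (iv) also hold for the right translations $f\mapsto\Delta(x)^{-1}f(\,\cdot\,x^{-1})$. On an abelian group every Segal algebra is symmetric. The group $G$ is \emph{SIN} if $e$ has a neighborhood base of sets that are invariant under all inner automorphisms.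

\subsection*{The conjecture}
Which Segal algebras are approximately amenable? For $S=L^1(G)$ the answer depends on the group alone: $L^1(G)$ is approximately amenable exactly when $G$ is amenable, as one reads off from Theorems~\ref{thm:crit} and~\ref{thm:amen} below. A discrete group carries no proper Segal algebra: by density $S$ contains an element $s$ within $\ell^1$-distance less than $1$ of the identity of $\ell^1(G)$, this $s$ is invertible, and a left ideal with an invertible element is the whole algebra.

For a first proper example recall that the additive group $\mathbb Q_p$ of $p$-adic numbers is locally compact and that the sets $p^j\mathbb Z_p$ $(j\in\mathbb Z)$ are compact open subgroups with $[p^j\mathbb Z_p:p^{j+1}\mathbb Z_p]=p$; their union is $\mathbb Q_p$ and they form a neighborhood base at $0$. On the compact group $\mathbb Z_p$, with Haar measure of total mass $1$, the space $C(\mathbb Z_p)$ with the supremum norm is a proper symmetric Segal algebra. Its natural approximate identity $z_n=p^n1_{p^n\mathbb Z_p}$ has $\|z_n\|_1=1$ but $\|z_n\|_\infty=p^n$.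

This growth is typical. An approximately amenable algebra has a left and a right approximate identity (Lemma~\ref{lem:diag}). In a proper Segal algebra a right approximate identity is never bounded, and in a proper symmetric one a left approximate identity is not bounded either (Lemma~\ref{lem:unbdd}). Unboundedness alone does not contradict approximate amenability, but for a sequence such as $(z_n)$, which is nested in the sense that $z_nz_m=z_n$ for $n<m$, it does (Lemma~\ref{lem:nested}). The known results point the same way: a proper symmetric Segal algebra is never boundedly approximately amenable \cite{CZG}; no proper Segal algebra on $\mathbb R^n$ or $\mathbb T^n$ is approximately amenable \cite{CG}; no proper symmetric Segal algebra on a SIN group is approximately amenable \cite{Al}. One is led to the following conjecture, posed in \cite{slides}.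
\begin{quote}
\emph{For every locally compact group $G$, no Segal algebra $S\subsetneq L^1(G)$ is approximately amenable.}
\end{quote}

\subsection*{Results}
The conjecture is false. All the evidence above concerns symmetric algebras, whereas the axioms (i)--(iv) are one-sided: they forbid a bounded right approximate identity in a proper Segal algebra, but not a bounded left one.

Fix a prime $p$. Let $C=\prod_{k\ge1}\mathbb Z/2$ with its compact product topology, let $B=\mathbb Q_p\times C$, and let
\[
G=B\rtimes\langle t\rangle,\qquad \langle t\rangle\cong\mathbb Z,\qquad t(n,c)t^{-1}=(pn,c),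
\]
with the topology in which $B$ is an open subgroup.

\begin{theorem}\label{thm:main}
For this group $G$ there is a Segal algebra $S\subsetneq L^1(G)$ that is boundedly approximately amenable, and hence approximately amenable.
\end{theorem}

The theorem is deduced from a criterion in which a bounded left approximate identity makes up for an unbounded right one.

\begin{theorem}\label{thm:crit}
Let $G$ be an amenable locally compact group and $S$ a Segal algebra on $G$ with a left approximate identity that is bounded in $\|\cdot\|_S$.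
\begin{itemize}
\item[(a)] If $S$ has a right approximate identity, possibly unbounded, then $S$ is approximately amenable.
\item[(b)] Suppose that there are a net $(T_j)$ of operators on $S$ with $\sup_j\|T_j\|<\infty$ and $T_ja\to a$ for $a\in S$, and, for each $j$, a net $(u_{j,\lambda})_\lambda$ in $S$ that is bounded in $\|\cdot\|_S$ (the bound may depend on $j$) and satisfies $\lim_\lambda\|au_{j,\lambda}-T_ja\|_S=0$ for every $a\in S$. Then $S$ is boundedly approximately amenable.
\end{itemize}
\end{theorem}

The remaining theorems are not used in the disproof. They mark out where the conjecture is true, and they explain the features of the example.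

\begin{theorem}\label{thm:sin}
If $G$ is a SIN group, then no proper Segal algebra on $G$, symmetric or not, is approximately amenable.
\end{theorem}

\begin{theorem}\label{thm:td}
If $G$ is totally disconnected, then no proper symmetric Segal algebra on $G$ is approximately amenable.
\end{theorem}

\begin{theorem}\label{thm:amen}
If some Segal algebra on $G$ is approximately amenable, then $G$ is amenable.
\end{theorem}

Whether the conjecture holds for symmetric Segal algebras on arbitrary locally compact groups is not settled here. The proof of Theorem~\ref{thm:sin} quotes one structural result on polynomial growth, stated in Section~\ref{sec:sin}; all else uses textbook facts, which are recalled where they are needed. Sections~\ref{sec:segal}--\ref{sec:example} lead to Theorem~\ref{thm:main}, and Sections~\ref{sec:obstruction}--\ref{sec:amen} contain the complements.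

\section{Segal algebras as left ideals}\label{sec:segal}

We identify $L^1(G)$ with the closed two-sided ideal of the measure algebra $M(G)$ that consists of the measures absolutely continuous with respect to left Haar measure. Convolution is written as juxtaposition and $\|\cdot\|$ is the total variation norm, which is $\|\cdot\|_1$ on $L^1(G)$. With $\delta_x$ the point mass at $x$, the left and right translates of Section~\ref{sec:intro} are $\delta_xf$ and $f\delta_x$. For a compact subgroup $K$ let $m_K\in M(G)$ be its Haar measure of total mass $1$. Three facts are used throughout.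
\begin{itemize}
\item[(M1)] For $f\in L^1(G)$ the maps $x\mapsto\delta_xf$ and $x\mapsto f\delta_x$ are continuous into $L^1(G)$. For a probability measure $\sigma$ we have $\|\sigma f-f\|_1\le\sup_{x\in\operatorname{supp}\sigma}\|\delta_xf-f\|_1$, and likewise on the right. So $\sigma_if\to f$ and $f\sigma_i\to f$ whenever the supports of the probability measures $\sigma_i$ eventually lie in any given neighborhood of $e$.
\item[(M2)] If $K'\subseteq K$ are compact subgroups, then $m_Km_{K'}=m_{K'}m_K=m_K$. If $[K:K']=n<\infty$, then $m_K$ is the average of $n$ translates of $m_{K'}$ with disjoint supports, so $\|m_{K'}-m_K\|=(1-\frac1n)+\frac{n-1}n=2(1-\frac1n)$. If $K$ is open, then $m_K=|K|^{-1}1_K\in L^1(G)$.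
\item[(M3)] If $F$ is a bounded continuous map from $G$ to a Banach space $E$ and $f\in L^1(G)$, then the Bochner integral $\int f(x)F(x)\,dx$ exists in $E$ (the function $f$ lives on a $\sigma$-compact set, whose image under $F$ is separable), has norm at most $\int|f(x)|\|F(x)\|\,dx$, and commutes with bounded operators.
\end{itemize}

\begin{lemma}\label{lem:ideal}
Let $S$ be a Segal algebra on $G$.
\begin{itemize}
\item[(a)] For $f\in L^1(G)$ and $s\in S$ we have $fs=\int f(x)\,\delta_xs\,dx$ as a Bochner integral in $S$; thus $fs\in S$ and $\|fs\|_S\le\|f\|_1\|s\|_S$.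
\item[(b)] If $(v_i)$ is a bounded net in $L^1(G)$ with $v_if\to f$ in $L^1(G)$ for all $f\in L^1(G)$, then $v_is\to s$ in $S$ for all $s\in S$.
\item[(c)] If $z,r\in L^1(G)$, $\|r\|_1<1$ and $z-rz\in S$, then $z\in S$.
\item[(d)] If $S$ is symmetric, then $sf=\int f(x)\,s\delta_x\,dx$ in $S$ for $f\in L^1(G)$ and $s\in S$; thus $sf\in S$ and $\|sf\|_S\le\|s\|_S\|f\|_1$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The integral exists in $S$ by (iii), (iv) and (M3). The inclusion $S\to L^1(G)$ is bounded by (ii), so the integral in $S$ equals the integral in $L^1(G)$, which is $fs$. The proof of (d) is the same with $s\delta_x$ in place of $\delta_xs$.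

(b) Let $R=\sup_i\|v_i\|_1$. Given $s\in S$ and $\eta>0$, let $U$ be a compact neighborhood of $e$ with $\|\delta_xs-s\|_S\le\eta$ on $U$, and let $f=|U|^{-1}1_U$. Then $\|fs-s\|_S\le\eta$ by (a), and
\[
\|v_is-s\|_S\le\|v_i(s-fs)\|_S+\|(v_if-f)s\|_S+\|fs-s\|_S\le(R+1)\eta+\|v_if-f\|_1\|s\|_S .
\]

(c) Let $y=z-rz$ and $h=\sum_{n\ge1}r^n\in L^1(G)$. Since $\delta_e+h$ is the inverse of $\delta_e-r$ in $M(G)$, we get $z=y+hy\in S$ by (a).
\end{proof}

By (a) and (ii), $\|ss'\|_S\le\|s\|_S\|s'\|_S$, so $S$ is a Banach algebra. The estimate in (a) is not symmetric: the $S$-norm falls on the right-hand factor. The next lemma is the first consequence.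

\begin{lemma}\label{lem:unbdd}
A proper Segal algebra $S$ has no right approximate identity that is bounded in $\|\cdot\|_S$. If $S$ is also symmetric, it has no left approximate identity that is bounded in $\|\cdot\|_S$.
\end{lemma}

\begin{proof}
Let $su_i\to s$ in $S$ for all $s\in S$, with $\|u_i\|_S\le R$. By Lemma~\ref{lem:ideal}(a), $\|su_i\|_S\le R\|s\|_1$, so $\|s\|_S\le R\|s\|_1$. The two norms on $S$ are then equivalent, so $S$ is complete in $\|\cdot\|_1$ and closed in $L^1(G)$; being dense, it equals $L^1(G)$. In the symmetric case apply Lemma~\ref{lem:ideal}(d) to $v_is$ in the same way.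
\end{proof}

Thus a proper Segal algebra that satisfies the hypothesis of Theorem~\ref{thm:crit} is not symmetric, and its group is not abelian.

\section{Approximate diagonals}\label{sec:diag}

Approximate amenability is a statement about all derivations into all dual modules. One tensor over $A$ can serve them all at once.

The projective tensor product $E\widehat\otimes F$ of Banach spaces is the completion of $E\otimes F$ in the norm $\|Z\|=\inf\{\sum_n\|x_n\|\|y_n\|:Z=\sum_nx_n\otimes y_n\}$. It satisfies $\|x\otimes y\|=\|x\|\|y\|$; a bounded bilinear map on $E\times F$ induces a linear map on $E\widehat\otimes F$ of the same norm; and $\|R\otimes R'\|\le\|R\|\|R'\|$ for operators $R$, $R'$ on the factors.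

Let $A^\#=A\oplus\mathbb C1$ be $A$ with an identity adjoined (even if $A$ has one), normed by $\|a+\gamma1\|=\|a\|+|\gamma|$. Let $\pi:A^\#\widehat\otimes A^\#\to A^\#$ be the contraction with $\pi(b\otimes c)=bc$, and put $a\cdot(b\otimes c)=ab\otimes c$ and $(b\otimes c)\cdot a=b\otimes ca$. The projection of $A^\#$ onto $A$ has norm at most $1$; tensoring it with itself gives a contractive left inverse of the natural map $A\widehat\otimes A\to A^\#\widehat\otimes A^\#$, which is therefore isometric.

\begin{lemma}\label{lem:tensor}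
Let $D:A\to Y$ be a derivation into a Banach $A$-bimodule. Let $1$ act on $Y$ as the identity, put $D(1)=0$, and let $\widetilde D:A^\#\widehat\otimes A^\#\to Y$ be the bounded linear map with $\widetilde D(b\otimes c)=b\cdot D(c)$. If $\pi(M)=1$ and $\xi=\widetilde D(M)$, then
\[
\operatorname{ad}_\xi(a)-D(a)=\widetilde D(a\cdot M-M\cdot a)\qquad(a\in A).
\]
\end{lemma}

\begin{proof}
On elementary tensors $\widetilde D(ab\otimes c)=a\cdot\widetilde D(b\otimes c)$, so $\widetilde D(a\cdot M)=a\cdot\xi$. The derivation identity holds on $A^\#$, so $b\cdot D(ca)=b\cdot D(c)\cdot a+bc\cdot D(a)$, and hence $\widetilde D(M\cdot a)=\xi\cdot a+\pi(M)\cdot D(a)=\xi\cdot a+D(a)$. Subtract.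
\end{proof}

So it suffices to find, for each finite $\Phi\subset A$, tensors $M$ with $\pi(M)=1$ that almost commute with the elements of $\Phi$. The norm of $M$ does not matter.

\begin{example}\label{ex:finite}
Let $G$ be finite and $A=\ell^1(G)$. Put $\Gamma=|G|^{-1}\sum_g\delta_g\otimes\delta_{g^{-1}}$. Replacing $g$ by $s^{-1}g$ gives
\[
\delta_s\cdot\Gamma=|G|^{-1}\sum_g\delta_{sg}\otimes\delta_{g^{-1}}=|G|^{-1}\sum_g\delta_g\otimes\delta_{g^{-1}s}=\Gamma\cdot\delta_s ,
\]
and $\pi(\Gamma)=\delta_e$. This is the identity of $A$ and not the adjoined one, so let $M=(1-\delta_e)\otimes(1-\delta_e)+\Gamma$. The first term is annihilated by $A$ on both sides, and $\pi(M)=(1-\delta_e)^2+\delta_e=1$. By Lemma~\ref{lem:tensor}, every derivation on $\ell^1(G)$ is inner.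
\end{example}

\section{A criterion for approximate amenability}\label{sec:crit}

Recall that $G$ is \emph{amenable} if $L^\infty(G)$ has a left-invariant mean, that is, a positive functional $m$ with $m(1)=1$ and $m(l_x\psi)=m(\psi)$ for all $x$ and $\psi$. Solvable groups are amenable. Amenability is equivalent to \emph{Reiter's condition}: for every compact $E\subseteq G$ and $\eta>0$ there is $\beta\in L^1(G)$ with $\beta\ge0$, $\int\beta=1$ and $\|l_s\beta-\beta\|_1\le\eta$ for $s\in E$. One may take $\beta$ with compact support, because $\|l_s\beta'-\beta'\|_1\le\|l_s\beta-\beta\|_1+2\|\beta-\beta'\|_1$ and $\beta$ is an $L^1$-limit of its normalized restrictions $\beta'$ to compact sets.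

We imitate Example~\ref{ex:finite} in a Segal algebra $S$. The average over $G$ becomes an integral against a Reiter function $\beta$. The point masses $\delta_g$ and $\delta_{g^{-1}}$ are not in $S$; we replace them by $\delta_gx$ and $\delta_{g^{-1}}w$ with $x,w\in S$, both \emph{left} translates, since only these are under control. Moving $a$ through the resulting tensor $\Gamma$ turns $w$ into $aw$, while $\Gamma\cdot a$ contains $wa$. So $w$ has to commute almost with $a$, and for this we combine a right approximate unit $u$ and a left approximate unit $v$ by the rule $1-w=(1-u)(1-v)$.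

The difficulty is that $\|u\|_S$ is large. The order of the choices $u,v,\beta,x$ resolves it. An error that depends on a later choice can be made small compared with $\|u\|_S$. The one error that is fixed at the start, $\|a-au\|_S$, is multiplied only by norms of the later elements $v$ and $x$. These come from the left approximate identity, and this is the place where its bound is needed.

\begin{lemma}\label{lem:M}
Let $G$ be amenable, $S$ a Segal algebra on $G$, and $(v_i)$ a left approximate identity for $S$ with $\|v_i\|_S\le c$, where $c\ge1$. Let $u\in S$, let $\Phi\subset S$ be finite and $\varepsilon>0$. Then there is $M\in S^\#\widehat\otimes S^\#$ with $\pi(M)=1$ and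
\[
\|M\|\le(1+c)^2(1+\|u\|_S)+1,\qquad\|a\cdot M-M\cdot a\|\le(1+c)^2\|a-au\|_S+\varepsilon\quad(a\in\Phi).
\]
\end{lemma}

\begin{proof}
Fix $\eta\in(0,1)$. In this proof $\|\cdot\|$ is the norm of $S^\#$ or of $S^\#\widehat\otimes S^\#$, and $a$ ranges over $\Phi$.

\emph{The elements $v$ and $w$.} Choose $v=v_i$ with $(1+\|u\|)\|a-va\|\le\eta$ for all $a\in\Phi$, and put $w=u+v-uv\in S$. Then $1-w=(1-u)(1-v)$ and $\|w\|\le(1+c)(1+\|u\|)$. From $a-aw=(a-au)(1-v)$ and $a-wa=(1-u)(a-va)$ we obtain
\begin{equation}\label{eq:w}
\|aw-wa\|\le(1+c)\|a-au\|+\eta .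
\end{equation}

\emph{The function $\beta$.} For compact $E\subseteq G$ and a probability density $\beta$,
\[
\int|a(s)|\,\|l_s\beta-\beta\|_1\,ds\le\|a\|_1\sup_{s\in E}\|l_s\beta-\beta\|_1+2\int_{G\setminus E}|a(s)|\,ds .
\]
Choose $E$ so that the last term is small for all $a\in\Phi$, and then $\beta$ by Reiter's condition, with compact support and
\begin{equation}\label{eq:beta}
c\|w\|\int|a(s)|\,\|l_s\beta-\beta\|_1\,ds\le\eta\qquad(a\in\Phi).
\end{equation}

\emph{The element $x$.} The set $W=\{\delta_{g^{-1}}w:g\in\operatorname{supp}\beta\}$ is compact in $S$. The operators $y\mapsto v_iy$ have norm at most $c$ and converge pointwise to the identity, so they converge uniformly on $W$. Choose $x=v_{i'}$ with $\|xy-y\|\le\eta$ for $y\in W$.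

\emph{The tensor $\Gamma$.} By (M3),
\[
\Lambda(y)=\int\beta(g)\,\delta_gx\otimes\delta_{g^{-1}}y\,dg
\]
defines a linear map $\Lambda:S\to S\widehat\otimes S$ with $\|\Lambda\|\le c$. Let $\Gamma=\Lambda(w)$ and $r=w-\pi(\Gamma)\in S$. Since $w=\int\beta(g)\,\delta_g\delta_{g^{-1}}w\,dg$, we have $r=\int\beta(g)\,\delta_g\big(\delta_{g^{-1}}w-x\delta_{g^{-1}}w\big)\,dg$, so $\|r\|\le\eta$.

\emph{Commutation.} For $s\in G$ let $Z\mapsto\delta_s\cdot Z$ be the isometry of $S\widehat\otimes S$ that translates the first factor. Replacing $g$ by $s^{-1}g$, as in Example~\ref{ex:finite}, gives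
\[
\delta_s\cdot\Lambda(w)=\int\beta(g)\,\delta_{sg}x\otimes\delta_{g^{-1}}w\,dg=\int(l_s\beta)(g)\,\delta_gx\otimes\delta_{g^{-1}}\delta_sw\,dg ,
\]
so $\|\delta_s\cdot\Lambda(w)-\Lambda(\delta_sw)\|\le c\|w\|\|l_s\beta-\beta\|_1$. For every $Z\in S\widehat\otimes S$ the map $s\mapsto\delta_s\cdot Z$ is continuous and $a\cdot Z=\int a(s)\,\delta_s\cdot Z\,ds$: both statements hold for elementary tensors by (iii) and Lemma~\ref{lem:ideal}(a), and they pass to the closed linear span. Also $\Lambda(aw)=\int a(s)\Lambda(\delta_sw)\,ds$, as $\Lambda$ is bounded. Integrating against $a(s)\,ds$ and using \eqref{eq:beta} we get $\|a\cdot\Gamma-\Lambda(aw)\|\le\eta$. On the other side $\Gamma\cdot a=\Lambda(wa)$. With \eqref{eq:w},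
\begin{equation}\label{eq:Gamma}
\|a\cdot\Gamma-\Gamma\cdot a\|\le\eta+c\|aw-wa\|\le c(1+c)\|a-au\|+(1+c)\eta .
\end{equation}

\emph{The tensor $M$.} Let $M=(1-u)\otimes(1-v)+\Gamma+r\otimes1$. Then $\pi(M)=1-w+\pi(\Gamma)+r=1$, and $\|M\|\le(1+c)(1+\|u\|)+c(1+c)(1+\|u\|)+1$, which is the stated bound. Further,
\[
a\cdot M-M\cdot a=(a-au)\otimes(1-v)-(1-u)\otimes(a-va)+(a\cdot\Gamma-\Gamma\cdot a)+(ar\otimes1-r\otimes a).
\]
The first, second and fourth terms have norms at most $(1+c)\|a-au\|$, $\eta$ and $2\|a\|\eta$, and the third is bounded in \eqref{eq:Gamma}. The sum is at most $(1+c)^2\|a-au\|+(2+c+2\|a\|)\eta$, and we take $\eta$ small.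
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:crit}]
Let $D:S\to X^*$ be a derivation, $\widetilde D$ the map of Lemma~\ref{lem:tensor}, and $c\ge1$ a bound for the left approximate identity. Pairs $(\Phi,\varepsilon)$, with $\Phi\subset S$ finite and $\varepsilon>0$, are directed by enlarging $\Phi$ and decreasing $\varepsilon$.

(a) Given $(\Phi,\varepsilon)$, choose $u$ from the right approximate identity with $\|a-au\|_S\le\varepsilon$ on $\Phi$, take $M$ from Lemma~\ref{lem:M}, and put $\xi_{\Phi,\varepsilon}=\widetilde D(M)$. By Lemma~\ref{lem:tensor}, $\|\operatorname{ad}_{\xi_{\Phi,\varepsilon}}(a)-D(a)\|\le\|\widetilde D\|\big((1+c)^2+1\big)\varepsilon$ for $a\in\Phi$. So $D$ is approximately inner.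

(b) The estimate in (a) holds only on $\Phi$ and gives no bound for the operator norm of $\operatorname{ad}_{\xi_{\Phi,\varepsilon}}$. To obtain an estimate for all $a$ at once we fix $j$, so that the norms of the elements $u$ stay bounded, and pass to a weak* cluster point.

Given $(\Phi,\varepsilon)$, choose $\lambda$ with $\|a-au_{j,\lambda}\|_S\le\|a-T_ja\|_S+\varepsilon$ on $\Phi$, take $M$ from Lemma~\ref{lem:M} for $u=u_{j,\lambda}$, and put $\xi_{\Phi,\varepsilon}=\widetilde D(M)$. Then
\[
\|\operatorname{ad}_{\xi_{\Phi,\varepsilon}}(a)-D(a)\|\le\|\widetilde D\|\big((1+c)^2(\|a-T_ja\|_S+\varepsilon)+\varepsilon\big)\qquad(a\in\Phi).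
\]
The bound for $\|M\|$ in Lemma~\ref{lem:M} and $\sup_\lambda\|u_{j,\lambda}\|_S<\infty$ show that the net $(\xi_{\Phi,\varepsilon})$ is bounded, so it has a weak* cluster point $\xi_j\in X^*$. Fix $a\in S$ and $\varepsilon_0>0$. The set of $\xi\in X^*$ that satisfy the displayed inequality with $\varepsilon_0$ in place of $\varepsilon$ is weak*-closed, since $\xi\mapsto\operatorname{ad}_\xi(a)$ is weak*-continuous and norm balls of $X^*$ are weak*-closed. It contains $\xi_{\Phi,\varepsilon}$ whenever $a\in\Phi$ and $\varepsilon\le\varepsilon_0$, so it contains $\xi_j$. Letting $\varepsilon_0\to0$,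
\[
\|\operatorname{ad}_{\xi_j}(a)-D(a)\|\le\|\widetilde D\|(1+c)^2\|a-T_ja\|_S\qquad(a\in S).
\]
The right side tends to $0$ along $j$ for each $a$, and $\|\operatorname{ad}_{\xi_j}\|\le\|D\|+\|\widetilde D\|(1+c)^2(1+\sup_{j'}\|T_{j'}\|)$ for all $j$.
\end{proof}

\begin{remark}
The bound on the left approximate identity cannot be dropped. The group $\mathbb Z_p$ is abelian, hence amenable, and the sequence $(z_n)$ of Section~\ref{sec:intro} is a two-sided approximate identity for $C(\mathbb Z_p)$ by (M1) and Lemma~\ref{lem:ideal}(b); yet $C(\mathbb Z_p)$ is not approximately amenable, by Theorem~\ref{thm:td}. For the other hypotheses of part (a) see Remark~\ref{rem:iff}.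
\end{remark}

\section{The counterexample}\label{sec:example}

We need a proper Segal algebra with a bounded left approximate identity. The plan is to find a bounded map $\Theta\ne0$ on $L^1(G)$ such that $\|\Theta(\delta_xf)\|=\|\Theta(f)\|$ and such that $\ker\Theta$ contains an $L^1$-bounded left approximate identity $(v_i)$ for $L^1(G)$. A norm built from $\|\cdot\|_1$ and large multiples of $\|\Theta(\cdot)\|$ is then left invariant and much larger than $\|\cdot\|_1$, but it agrees with $\|\cdot\|_1$ on the $v_i$. On an abelian group this cannot be done: $\ker\Theta$ is a closed left ideal, so it would contain $fv_i=v_if$ and its limit $f$, for every $f$. The contraction $n\mapsto pn$ of $\mathbb Q_p$ makes it possible.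

\subsection*{The group}
Let $G=B\rtimes\langle t\rangle$ be as in Theorem~\ref{thm:main}. It is second countable and totally disconnected, because $B$ is and the countably many cosets $Bt^j$ are open. It is solvable, hence amenable, because $B$ is abelian and $G/B\cong\mathbb Z$. Let $C_k=\{c\in C:c_1=\dots=c_k=0\}$ for $k\ge0$, and put
\[
\mu_j=m_{p^j\mathbb Z_p\times\{0\}}\quad(j\in\mathbb Z),\qquad\omega_k=m_{\{0\}\times C_k}\quad(k\ge0).
\]
By (M2), $\mu_i\mu_j=\mu_{\min(i,j)}$ and $\omega_k\omega_l=\omega_{\min(k,l)}$, and by (M1), $\mu_jf$, $f\mu_j$ and $\omega_jf$ tend to $f$ as $j\to\infty$ for $f\in L^1(G)$. The subgroup $\{0\}\times C$ lies in the center of $G$, so measures supported on it are central in $M(G)$. The convolution of a measure $\sigma$ on $\mathbb Q_p\times\{0\}$ with a measure $\kappa$ on $\{0\}\times C$ is the product measure on $B$, so $\|\sigma\kappa\|=\|\sigma\|\|\kappa\|$; in particular $\mu_j\omega_k=m_{p^j\mathbb Z_p\times C_k}$, which is in $L^1(G)$ as the subgroup is open.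

For $\tau\in M(B)$ let $\alpha(\tau)=\delta_t\tau\delta_t^{-1}$. This is the image of $\tau$ under $(n,c)\mapsto(pn,c)$, so $\alpha$ is an isometric automorphism of $M(B)$ with $\alpha(\mu_j)=\mu_{j+1}$.

\subsection*{The map $\Theta$}
Restricting a measure to the cosets $Bt^j$, we write each $\sigma\in M(G)$ uniquely as $\sigma=\sum_{j\in\mathbb Z}\sigma_j\delta_t^j$ with $\sigma_j\in M(B)$ and $\|\sigma\|=\sum_j\|\sigma_j\|$. Let $P(\sigma)=\sum_j\sigma_j\in M(B)$; this is the image of $\sigma$ under the map $bt^j\mapsto b$ from $G$ to $G/\langle t\rangle\cong B$. The contraction $P$ is a first candidate, but it preserves total mass, and a left approximate identity has $\int v_i\to1$ (integrate $v_if\to f$ for some $f$ with $\int f=1$). So $\ker P$ is too small, and we remove the mass first: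
\[
\Theta:M(G)\to M(B),\qquad\Theta(\sigma)=P(\sigma-\sigma\mu_0),\qquad\|\Theta\|\le2 .
\]

\begin{lemma}\label{lem:theta}
Let $\sigma\in M(G)$, $\tau\in M(B)$, $x\in G$ and $j\in\mathbb Z$. Then
\[
\text{\rm(a)}\ \ \Theta(\tau\delta_t^j)=\tau-\tau\mu_j,\qquad\text{\rm(b)}\ \ \Theta(\tau\sigma)=\tau\Theta(\sigma),\qquad\text{\rm(c)}\ \ \|\Theta(\delta_x\sigma)\|=\|\Theta(\sigma)\| .
\]
\end{lemma}

\begin{proof}
(a) Since $\delta_t^j\mu_0=\alpha^j(\mu_0)\delta_t^j=\mu_j\delta_t^j$, we have $\tau\delta_t^j-\tau\delta_t^j\mu_0=(\tau-\tau\mu_j)\delta_t^j$.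

As $\Theta$ is $P$ preceded by a right multiplication, it suffices to prove (b) and (c) for $P$. The components of $\tau\sigma$ are $\tau\sigma_j$, which gives (b), and (c) for $x\in B$ follows with $\tau=\delta_x$. For $x=t$ we have $\delta_t\sigma=\sum_j\alpha(\sigma_j)\delta_t^{j+1}$, so $P(\delta_t\sigma)=\alpha(P(\sigma))$ has the norm of $P(\sigma)$. The elements $x$ for which (c) holds for all $\sigma$ form a subgroup, and $B$ and $t$ generate $G$.
\end{proof}

The obvious approximate identity is not in the kernel: $\Theta(\mu_i)=\mu_i-\mu_0$ for $i\ge1$. We subtract from $\mu_i$ a measure with the same image under $\Theta$ that acts as almost zero from the left. The measure $\mu_i-\mu_0$ has the right image but does not act as zero. Its right translate by $t^{-i}$ still has the right image, by part (a), and it equals $\delta_t^{-i}\alpha^i(\mu_i-\mu_0)$, where $\alpha^i$ has shrunk the support of a measure of total mass zero toward $e$.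

\begin{lemma}\label{lem:nu}
For $i\ge1$ let $\nu_i=\mu_i-(\mu_i-\mu_0)\delta_t^{-i}\in M(G)$. Then $\|\nu_i\|\le3$, $\Theta(\nu_i)=0$, and $\nu_if\to f$ in $L^1(G)$ for all $f\in L^1(G)$.
\end{lemma}

\begin{proof}
The norm bound is the triangle inequality. Since $(\mu_i-\mu_0)\mu_{-i}=\mu_{-i}-\mu_{-i}=0$, Lemma~\ref{lem:theta}(a) gives $\Theta((\mu_i-\mu_0)\delta_t^{-i})=\mu_i-\mu_0=\Theta(\mu_i)$. Finally $(\mu_i-\mu_0)\delta_t^{-i}=\delta_t^{-i}(\mu_{2i}-\mu_i)$, so $\|\nu_if-f\|_1\le\|\mu_if-f\|_1+\|\mu_{2i}f-\mu_if\|_1\to0$.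
\end{proof}

From the right the correction term is not small: $\|f(\mu_i-\mu_0)\delta_t^{-i}\|_1=\|f\mu_i-f\mu_0\|_1\to\|f-f\mu_0\|_1$.

\begin{example}\label{ex:model}
Delete the factor $C$ and work on $G_0=\mathbb Q_p\rtimes\langle t\rangle$. Lemmas~\ref{lem:theta} and~\ref{lem:nu} and their proofs do not mention $C$ and hold as they stand, and now $\mu_j,\nu_i\in L^1(G_0)$. For $k\ge1$ the norm $\|f\|_{(k)}=\|f\|_1+k\|\Theta(f)\|$ is left invariant and lies between $\|f\|_1$ and $(1+2k)\|f\|_1$, so it makes $L^1(G_0)$ a Segal algebra, though not a proper one. The left approximate identity $(\nu_i)$ has $\|\nu_i\|_{(k)}\le3$ for every $k$. If a right approximate identity $(u_i)$ has $\|u_i\|_{(k)}\le R$, then $\|\mu_1u_i\|_{(k)}\le R\|\mu_1\|_1=R$ by Lemma~\ref{lem:ideal}(a), and in the limit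
\[
R\ge\|\mu_1\|_{(k)}=1+k\|\mu_1-\mu_0\|=1+2k(1-1/p).
\]
So the left bound is independent of $k$, while every right bound grows with $k$.
\end{example}

\subsection*{Gluing the norms along $C$}
A single $k$ gives a norm equivalent to $\|\cdot\|_1$. To use all $k$ in one algebra we cut $L^1(G)$ into blocks by central idempotents and put the weight $k$ on the $k$th block; this is the purpose of the factor $C$. Let $\rho_k=\omega_k-\omega_{k-1}$ for $k\ge1$. Then $\rho_k$ is central in $M(G)$, and $\|\rho_k\|=1$ by (M2) because $[C_{k-1}:C_k]=2$. From $\omega_k\omega_l=\omega_{\min(k,l)}$,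
\begin{equation}\label{eq:rho}
\rho_k\omega_N=\rho_k\ \ (k\le N),\qquad\rho_k\omega_N=0\ \ (k>N),
\end{equation}
and hence $\rho_k\rho_l=\rho_k\omega_l-\rho_k\omega_{l-1}$ is $\rho_k$ for $k=l$ and $0$ for $k\ne l$. Define
\[
S=\Big\{f\in L^1(G):\ \|f\|_S:=\|f\|_1+\sum_{k\ge1}k\,\|\rho_k\Theta(f)\|<\infty\Big\}.
\]

\begin{proposition}\label{prop:segal}
The space $S$ is a proper Segal algebra on $G$. For $N\ge1$ we have $\omega_NL^1(G)\subseteq S$ and
\begin{equation}\label{eq:AN}
\|f\|_S\le\big(1+N(N+1)\big)\|f\|_1\qquad(f\in\omega_NL^1(G)).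
\end{equation}
\end{proposition}

\begin{proof}
Axiom (ii) is part of the definition.

\emph{Completeness.} Let $(f_n)$ be Cauchy in $\|\cdot\|_S$. Then $f_n\to f$ in $L^1(G)$ for some $f$. The maps $h\mapsto\rho_k\Theta(h)$ are $L^1$-continuous, so for all $n$ and $N$
\[
\|f-f_n\|_1+\sum_{k\le N}k\|\rho_k\Theta(f-f_n)\|\le\liminf_m\|f_m-f_n\|_S .
\]
Letting $N\to\infty$ shows that $f-f_n\in S$, so $f\in S$, and that $\|f-f_n\|_S\to0$.

\emph{Density.} If $f\in\omega_NL^1(G)$, then $f=\omega_Nf$, so $\rho_k\Theta(f)=\rho_k\omega_N\Theta(f)=0$ for $k>N$ by Lemma~\ref{lem:theta}(b) and \eqref{eq:rho}. The other terms add up to at most $\sum_{k\le N}2k\|f\|_1=N(N+1)\|f\|_1$. This proves \eqref{eq:AN}, and $\omega_Nf\to f$ for $f\in L^1(G)$ gives (i).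

\emph{Translations.} By Lemma~\ref{lem:theta}(b), (c) and the centrality of $\rho_k$,
\[
\|\rho_k\Theta(\delta_xf)\|=\|\Theta(\delta_x\rho_kf)\|=\|\Theta(\rho_kf)\|=\|\rho_k\Theta(f)\| ,
\]
so $S$ is left invariant and (iv) holds. For $f\in S$ the $k$th term of $\sum_kk\|\rho_k\Theta(\delta_xf-f)\|$ is at most $2k\|\delta_xf-f\|_1$ and at most $2k\|\rho_k\Theta(f)\|$. Therefore
\[
\|\delta_xf-f\|_S\le\big(1+N(N+1)\big)\|\delta_xf-f\|_1+2\sum_{k>N}k\|\rho_k\Theta(f)\|
\]
for every $N$, which gives continuity at $e$. Continuity at $y$ follows from $\|\delta_xf-\delta_yf\|_S=\|\delta_{y^{-1}x}f-f\|_S$.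

\emph{Properness.} The element $\mu_1\rho_k=\mu_1\omega_k-\mu_1\omega_{k-1}$ of $L^1(G)$ has $\|\mu_1\rho_k\|_1=\|\mu_1\|\|\rho_k\|=1$, and $\Theta(\mu_1\rho_k)=(\mu_1-\mu_0)\rho_k$ has norm $2(1-1/p)$. By the orthogonality of the $\rho_l$,
\begin{equation}\label{eq:proper}
\|\mu_1\rho_k\|_S=1+2k(1-1/p),
\end{equation}
which is unbounded in $k$. If $S$ were $L^1(G)$, the two norms would be equivalent by the open mapping theorem.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
We verify the hypotheses of Theorem~\ref{thm:crit}(b) for $S$.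

\emph{Left side.} Let $v_i=\omega_i\nu_i=\mu_i\omega_i-(\mu_i\omega_i-\mu_0\omega_i)\delta_t^{-i}$. The factor $\omega_i$ makes $v_i$ an element of $L^1(G)$, and $\|v_i\|_1\le3$. By Lemmas~\ref{lem:theta}(b) and~\ref{lem:nu}, $\Theta(v_i)=\omega_i\Theta(\nu_i)=0$, so $v_i\in S$ and $\|v_i\|_S=\|v_i\|_1\le3$. For $f\in L^1(G)$ we have $\|v_if-f\|_1\le\|\nu_if-f\|_1+\|\omega_if-f\|_1\to0$, so $v_is\to s$ in $S$ for $s\in S$ by Lemma~\ref{lem:ideal}(b).

\emph{Right side.} By Lemma~\ref{lem:unbdd} no bounded net will do. We approximate in two stages: first cut down to finitely many blocks, and then work in $\omega_NL^1(G)$, where the two norms are equivalent. Let $T_Na=\omega_Na$ for $N\ge1$. Since $\|\omega_N\|=1$ and $\rho_k\Theta(\omega_Na)=\omega_N\rho_k\Theta(a)$, we have $\|T_Na\|_S\le\|a\|_S$. By \eqref{eq:rho}, $\rho_k(\delta_e-\omega_N)$ is $0$ for $k\le N$ and $\rho_k$ for $k>N$, so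
\[
\|a-T_Na\|_S=\|a-\omega_Na\|_1+\sum_{k>N}k\|\rho_k\Theta(a)\|\longrightarrow0\qquad(a\in S).
\]
Let $u_{N,i}=\mu_i\omega_N$ for $i\ge1$. This is an element of $L^1(G)$ of norm $1$ with $u_{N,i}=\omega_Nu_{N,i}$, so $\|u_{N,i}\|_S\le1+N(N+1)$ by \eqref{eq:AN}. For $a\in S$ the difference $au_{N,i}-T_Na=\omega_N(a\mu_i-a)$ lies in $\omega_NL^1(G)$ and tends to $0$ in $L^1(G)$ as $i\to\infty$; by \eqref{eq:AN} it tends to $0$ in $S$.
\end{proof}

\begin{remark}
The algebra $S$ is not symmetric, as \cite{CZG} and Theorem~\ref{thm:td} both require, and the failure is visible on $\mu_0\rho_k$: since $\Theta(\mu_0)=0$ we have $\|\mu_0\rho_k\|_S=1$, while $\mu_0\rho_k\delta_t^{-1}=\delta_t^{-1}\mu_1\rho_k$ has the norm \eqref{eq:proper}. The group $G$ is not SIN, as Theorem~\ref{thm:sin} requires: an invariant neighborhood of $e$ contains some $p^j\mathbb Z_p\times\{0\}$, hence all its conjugates $p^{j-n}\mathbb Z_p\times\{0\}$, hence $\mathbb Q_p\times\{0\}$.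
\end{remark}

\section{An obstruction: nested local units}\label{sec:obstruction}

We turn to the cases in which the conjecture holds. The first step is a converse to Lemma~\ref{lem:tensor}, with the tensor $M$ split into its components.

\begin{lemma}\label{lem:diag}
Let $A$ be approximately amenable, $\Phi\subset A$ finite and $\varepsilon>0$. Then there are $F\in A\widehat\otimes A$ and $u,v\in A$ such that, for $a\in\Phi$,
\[
\|a-au\|<\varepsilon,\qquad\|a-va\|<\varepsilon,\qquad\|E_a\|<\varepsilon,
\]
where $E_a=a\cdot F-F\cdot a+u\otimes a-a\otimes v$. In particular $A$ has a left and a right approximate identity.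
\end{lemma}

\begin{proof}
The kernel $\mathcal K$ of $\pi$ is a closed sub-bimodule of $A^\#\widehat\otimes A^\#$, and $D(a)=a\otimes1-1\otimes a=\operatorname{ad}_{1\otimes1}(a)$ is a derivation with values in $\mathcal K$. Regard it as a derivation into the dual bimodule $\mathcal K^{**}=(\mathcal K^*)^*$. There are $\xi_i\in\mathcal K^{**}$ with $\operatorname{ad}_{\xi_i}(a)\to D(a)$ in norm.

We replace the $\xi_i$ by elements of $\mathcal K$. Let $\mathcal W=\{(\operatorname{ad}_\xi(a))_{a\in\Phi}:\xi\in\mathcal K\}$, a linear subspace of the Banach space $\mathcal K^\Phi$. The space $\mathcal K$ is weak*-dense in $\mathcal K^{**}$ (Goldstine's theorem) and the maps $\xi\mapsto\operatorname{ad}_\xi(a)$ are weak*-continuous, so each $(\operatorname{ad}_{\xi_i}(a))_{a\in\Phi}$ is in the weak* closure of $\mathcal W$ in $(\mathcal K^{**})^\Phi$, and so is the norm limit $(D(a))_{a\in\Phi}$. This limit is in $\mathcal K^\Phi$, on which the weak* topology of the bidual induces the weak topology, and the weak and norm closures of a convex set agree (Mazur's theorem).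 So there is $\xi\in\mathcal K$ with $\|D(a)-\operatorname{ad}_\xi(a)\|<\varepsilon$ on $\Phi$. Then $M=1\otimes1-\xi$ has $\pi(M)=1$ and $\|a\cdot M-M\cdot a\|<\varepsilon$ on $\Phi$.

The decomposition $A^\#=A\oplus\mathbb C1$ by two contractive projections gives $A^\#\widehat\otimes A^\#=(A\widehat\otimes A)\oplus(A\otimes1)\oplus(1\otimes A)\oplus\mathbb C(1\otimes1)$ with contractive projections. Write $M=F-u\otimes1-1\otimes v+\gamma\,1\otimes1$. Then $1=\pi(F)-u-v+\gamma1$ forces $\gamma=1$, and expanding gives
\[
a\cdot M-M\cdot a=E_a+(a-au)\otimes1-1\otimes(a-va).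
\]
Each of the three components has norm less than $\varepsilon$.
\end{proof}

The obstruction applies to sequences like $z_n=p^n1_{p^n\mathbb Z_p}$ in $C(\mathbb Z_p)$: each term is a unit for the earlier ones, the terms are unbounded as elements, and they are bounded as multipliers on both sides. For the following lemma compare \cite{CG}.

\begin{lemma}\label{lem:nested}
Let $A$ be a Banach algebra with a sequence $(z_n)$ and a constant $c\ge1$ such that $z_nz_m=z_mz_n=z_n$ for $n<m$, $\|z_na\|\le c\|a\|$ and $\|az_n\|\le c\|a\|$ for all $n$ and $a\in A$, and $\sup_n\|z_n\|=\infty$. Then $A$ is not approximately amenable.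
\end{lemma}

Here is the idea. Differences of the $z_n$ give elements $b_k$ of large norm with $b_kb_l=0$ for $k\ne l$. Compressing $E_a$ between the $k$th and the $l$th block in two ways and eliminating the unknown tensor $F$ leaves the relation $b_ku\otimes b_l\approx b_k\otimes vb_l$ for $k-l$ odd. Suppose that it were exact. An equality $x\otimes b_l=b_k\otimes y$ forces $x=\lambda b_k$ and $y=\lambda b_l$ for one scalar $\lambda$. Thus $b_ku=\lambda_kb_k$ and $vb_k=\lambda_k'b_k$ with $\lambda_k=\lambda'_{k+1}$ and $\lambda'_k=\lambda_{k+1}$. If $b_1u=b_1=vb_1$, then all these scalars are $1$, so the single element $u$ is a right unit for all $b_k$. Then $\|b_k\|=\|b_ku\|\le2c\|u\|$, which is absurd. The proof shows that the errors are summable when $\|b_k\|$ grows fast.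

\begin{proof}
\emph{Blocks.} The hypotheses pass to unbounded subsequences, and every tail of $(z_n)$ is unbounded. So we may assume, choosing the terms one by one and each $z_{4k+2}$ of large enough norm, that
\[
b_k=z_{4k+2}-z_{4k+1},\qquad Q_k=z_{4k+3}-z_{4k}\qquad(k\ge1)
\]
have $B_k:=\|b_k\|$ increasing and $B_k\ge8^k$. All these elements commute. For $n\ne4l+1,4l+2$ we have $z_nb_l=z_n-z_n=0$ if $n\le4l$ and $z_nb_l=b_l$ if $n\ge4l+3$. Hence $Q_kb_k=b_k-0=b_k$; for $l>k$, $Q_kb_l=0-0=0$ and $b_kb_l=0$; and for $l<k$, $Q_kb_l=b_l-b_l=0$. Multiplication by $b_k$ or $Q_k$, on either side, has norm at most $2c$.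

A finite set $\Phi$ has to see all blocks, so we add them up with small weights, even and odd indices separately. Let $\gamma_k=2^{-k}/B_k$, a decreasing sequence, and $a_0=\sum_{k\text{ even}}\gamma_kb_k$, $a_1=\sum_{k\text{ odd}}\gamma_kb_k$; the series converge as $\|\gamma_kb_k\|=2^{-k}$. Let $L=8c^2$ and $\varepsilon=1/(8L)$. Suppose that $A$ is approximately amenable, take $F,u,v$ from Lemma~\ref{lem:diag} for $\Phi=\{a_0,a_1,b_1\}$, and put $u_k=b_ku$, $v_k=vb_k$.

\emph{Eliminating $F$.} Let $k$ and $l$ have different parities $\sigma$ and $\tau$. Then $Q_ka_\sigma=\gamma_kb_k$, $a_\sigma b_l=0$, $b_ka_\tau=0$ and $a_\tau Q_l=\gamma_lb_l$. In each of the following products two of the four terms of $E_a$ vanish: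
\[
Q_k\cdot E_{a_\sigma}\cdot b_l=\gamma_k\,(b_k\cdot F\cdot b_l-b_k\otimes v_l),\qquad b_k\cdot E_{a_\tau}\cdot Q_l=-\gamma_l\,(b_k\cdot F\cdot b_l-u_k\otimes b_l).
\]
The left sides have norm at most $4c^2\varepsilon$; here the multiplier bound is used on both sides. Dividing by $\gamma_k$ and $\gamma_l$ and adding,
\[
\|u_k\otimes b_l-b_k\otimes v_l\|\le4c^2\varepsilon\,(\gamma_k^{-1}+\gamma_l^{-1})\le L\varepsilon/\gamma_{\max(k,l)} .
\]
For the pairs $(k,k+1)$ and $(k+1,k)$ the bound is $\theta_k:=L\varepsilon2^{k+1}B_{k+1}$.

\emph{The scalars.} Let $\varphi\in A^*$ have norm one and $\varphi(b_{k+1})=B_{k+1}$, and put $\lambda_k=\varphi(v_{k+1})/B_{k+1}$ and $\lambda'_k=\varphi(u_{k+1})/B_{k+1}$. Applying $\varphi$ to the second factor of $u_k\otimes b_{k+1}-b_k\otimes v_{k+1}$ and to the first factor of $u_{k+1}\otimes b_k-b_{k+1}\otimes v_k$, and dividing by $B_{k+1}$, we get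
\begin{equation}\label{eq:first}
\|u_k-\lambda_kb_k\|\le L\varepsilon2^{k+1},\qquad\|v_k-\lambda'_kb_k\|\le L\varepsilon2^{k+1}.
\end{equation}
In the identities
\begin{align*}
b_k\otimes(v_{k+1}-\lambda_kb_{k+1})&=(b_k\otimes v_{k+1}-u_k\otimes b_{k+1})+(u_k-\lambda_kb_k)\otimes b_{k+1},\\
(u_{k+1}-\lambda'_kb_{k+1})\otimes b_k&=(u_{k+1}\otimes b_k-b_{k+1}\otimes v_k)+b_{k+1}\otimes(v_k-\lambda'_kb_k)
\end{align*}
each term on the right has norm at most $\theta_k$, so
\begin{equation}\label{eq:second}
\|v_{k+1}-\lambda_kb_{k+1}\|\le2\theta_k/B_k,\qquad\|u_{k+1}-\lambda'_kb_{k+1}\|\le2\theta_k/B_k .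
\end{equation}
Compare \eqref{eq:second} with \eqref{eq:first} for $k+1$ and divide by $B_{k+1}$:
\[
|\lambda_{k+1}-\lambda'_k|,\ |\lambda'_{k+1}-\lambda_k|\ \le\ L\varepsilon2^{k+2}\Big(\frac1{B_{k+1}}+\frac1{B_k}\Big)\le8L\varepsilon4^{-k}.
\]

\emph{The contradiction.} Let $d_k=\max(|\lambda_k-1|,|\lambda'_k-1|)$; we have shown $d_{k+1}\le d_k+8L\varepsilon4^{-k}$. Since $b_1\in\Phi$, both $\|b_1-u_1\|$ and $\|b_1-v_1\|$ are less than $\varepsilon$, and with \eqref{eq:first}, $d_1\le(\varepsilon+4L\varepsilon)/8\le L\varepsilon$. Hence $d_k\le(1+\frac83)L\varepsilon<\frac12$ for all $k$. By \eqref{eq:first},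
\[
2c\|u\|\ge\|u_k\|\ge|\lambda_k|B_k-L\varepsilon2^{k+1}\ge\tfrac128^k-2^k\to\infty ,
\]
which is impossible.
\end{proof}

In a Segal algebra the left multiplier bound holds as soon as $(z_n)$ is bounded in $L^1(G)$. The right bound is the real condition. In the next two sections it comes from symmetry of $S$ and from centrality of $z_n$, respectively.

\section{Totally disconnected groups}\label{sec:td}

In a totally disconnected locally compact group the compact open subgroups form a neighborhood base at $e$ (van Dantzig's theorem). By (M2) the measures $m_K$ along a decreasing sequence of such subgroups are nested. It remains to see that they lie in $S$ and are unbounded there.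

\begin{proof}[Proof of Theorem~\ref{thm:td}]
Let $S$ be proper and symmetric, and let $K$ denote compact open subgroups, directed by reverse inclusion. By Lemma~\ref{lem:ideal}(d), $sm_K\in S$ and $\|sm_K\|_S\le\|s\|_S$ for $s\in S$, and $\|sm_K-s\|_S\le\sup_{x\in K}\|s\delta_x-s\|_S\to0$ as $K$ shrinks.

\emph{Membership.} Choose $s\in S$ with $\|m_K-s\|_1<1$ and let $r=m_K(m_K-s)m_K=m_K-m_Ksm_K$. Then $\|r\|_1<1$ and $rm_K=r$, so $m_K-rm_K=m_K(sm_K)\in S$. By Lemma~\ref{lem:ideal}(c), $m_K\in S$.

\emph{Unboundedness.} For each $K_0$ the net $(m_K)_{K\subseteq K_0}$ is a right approximate identity for $S$, so it is unbounded in $\|\cdot\|_S$ by Lemma~\ref{lem:unbdd}. Choose inductively $K_1\supseteq K_2\supseteq\cdots$ with $\|m_{K_n}\|_S\ge n$. Lemma~\ref{lem:nested} applies to $z_n=m_{K_n}$ with $c=1$.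
\end{proof}

The proof uses right translations only by elements of compact subgroups, on which $\Delta=1$. So the theorem does not depend on whether the factor $\Delta(x)^{-1}$ is included in the definition of right translation.

\section{SIN groups}\label{sec:sin}

A SIN group such as $\mathbb R$ need not have compact open subgroups, so the nested sequence has to be manufactured. What we need is a supply of central elements $z\in L^1(G)$ with \emph{local units}, that is, central $y$ with $zy=z$. On $\mathbb R$ one takes functions with compactly supported Fourier transform. For instance, $f=(2\eta)^{-1}1_{[-\eta,\eta]}$ has $\hat f(\xi)=\sin(\eta\xi)/(\eta\xi)$, which tends to $0$ at infinity, so $\psi\circ\hat f$ has compact support whenever $\psi$ vanishes near $0$. The general substitute is a smooth functional calculus $\psi\mapsto\psi(f)$ inside $L^1(G)$, and polynomial growth is what keeps $\psi(f)$ integrable.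

\subsection*{Setting}
Let $G$ be SIN and let $Z$ be the center of $L^1(G)$. Closures and inverses of invariant sets are invariant, so the compact symmetric invariant neighborhoods of $e$ form a base. If $V$ is one of them, then $|Vx^{-1}|=|xVx^{-1}|=|V|$, so $G$ is unimodular. Fix one such neighborhood $V_0$, and let $\mathcal V$ be the base of those contained in $V_0$. For $V\in\mathcal V$ let $f_V=|V|^{-1}1_V$. By invariance $f_V(x^{-1}y)=f_V(yx^{-1})$, that is, $\delta_xf_V=f_V\delta_x$, so $f_V\in Z$.

The open subgroup $H=\bigcup_nV_0^n$ has relatively compact conjugacy classes, since each $V_0^n$ is compact and invariant. We quote the following fact \cite{GM,Pa}: \emph{if every conjugacy class of a locally compact group $H$ is relatively compact, then for each compact neighborhood $U$ of $e$ in $H$ there are constants $C_0$ and $d$ with $|U^n|\le C_0n^d$ for all $n\ge1$.} So $|V_0^n|\le C_0n^d$, where we may take $d\ge0$. Put $\kappa=1+d/2$ and fix an integer $m>\kappa$; both depend only on $V_0$.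

For $h\in L^1(G)$ let $L_h$ be left convolution by $h$ on $L^2(G)$. The map $h\mapsto L_h$ is a contractive algebra homomorphism with $L_h^*=L_{h^*}$, where $h^*(x)=\overline{h(x^{-1})}$. It is injective: if $L_h=0$, then $hf_W=0$ for all $W\in\mathcal V$, and $hf_W\to h$ by (M1).

\begin{lemma}\label{lem:calculus}
Let $V\in\mathcal V$ and $f=f_V$. For every $\psi\in C_c^\infty(\mathbb R)$ with $\psi(0)=0$ there is a unique $\psi(f)\in Z$ with $L_{\psi(f)}=\psi(L_f)$, and $\psi\mapsto\psi(f)$ is linear and multiplicative. There are $\psi_n\in C_c^\infty(\mathbb R\setminus\{0\})$ with $\|f^m-\psi_n(f)\|_1\to0$.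
\end{lemma}

\begin{proof}
As $V$ is symmetric, $f^*=f$, so $L_f$ is self-adjoint, with spectrum in $[-1,1]$. For $\lambda\in\mathbb R$ let $g_\lambda=\sum_{n\ge1}(i\lambda)^nf^n/n!$. The series converges in $L^1(G)$, locally uniformly in $\lambda$; so $g_\lambda\in Z$ depends continuously on $\lambda$, and $L_{g_\lambda}=\mathrm e^{i\lambda L_f}-I$.

\emph{Growth of $\|g_\lambda\|_1$.} The series gives only the bound $\mathrm e^{|\lambda|}$, which is too weak for integration against the Fourier transform of a compactly supported function. We use the $L^2$-norm near $e$ and the series far from $e$. Since $f\in L^2(G)$ and $f^n=L_f^{n-1}f$, the series also converges in $L^2(G)$, to $k_\lambda(L_f)f$ with $k_\lambda(x)=(\mathrm e^{i\lambda x}-1)/x$. As $|k_\lambda|\le|\lambda|$ on $\mathbb R$, we get $\|g_\lambda\|_2\le|\lambda|\|f\|_2$. Let $N$ be the least positive integer with $N\ge\mathrm e^2|\lambda|$, so $N\le\mathrm e^2(1+|\lambda|)$. For $n\le N$ the function $f^n$ vanishes outside $V^N$, and $n!\ge(n/\mathrm e)^n$, so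
\[
\int_{G\setminus V^N}|g_\lambda|\le\sum_{n>N}\Big(\frac{\mathrm e|\lambda|}n\Big)^n\le\sum_{n>N}\mathrm e^{-n}\le1,\qquad\int_{V^N}|g_\lambda|\le|V_0^N|^{1/2}\|g_\lambda\|_2\le C_0^{1/2}N^{d/2}|\lambda|\|f\|_2 .
\]
Hence $\|g_\lambda\|_1\le C_V(1+|\lambda|)^\kappa$ for a constant $C_V$.

\emph{The calculus.} Let $\hat\psi(\lambda)=\int\psi(x)\mathrm e^{-i\lambda x}\,dx$, which decays faster than any power of $|\lambda|$. Then
\begin{equation}\label{eq:psi}
\psi(f)=\frac1{2\pi}\int\hat\psi(\lambda)g_\lambda\,d\lambda\in Z,\qquad\|\psi(f)\|_1\le\frac{C_V}{2\pi}\int|\hat\psi(\lambda)|(1+|\lambda|)^\kappa\,d\lambda ,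
\end{equation}
and by Fourier inversion and the spectral theorem $L_{\psi(f)}=\psi(L_f)-\psi(0)I=\psi(L_f)$. Uniqueness, linearity and multiplicativity follow from the injectivity of $h\mapsto L_h$.

\emph{Cutting off near zero.} Take $\chi,\zeta\in C_c^\infty(\mathbb R)$, both equal to $1$ on $[-1,1]$. The function $\psi_\infty(x)=x^m\chi(x)$ agrees with $x^m$ on the spectrum of $L_f$, so $\psi_\infty(f)=f^m$. Let $\psi_n(x)=x^m\chi(x)(1-\zeta(nx))$, which vanishes on $[-1/n,1/n]$. For large $n$ the support of $\zeta(n\,\cdot)$ lies in $[-1,1]$, so $\psi_\infty(x)-\psi_n(x)=n^{-m}q(nx)$ with $q(y)=y^m\zeta(y)$. The Fourier transform of $q(n\,\cdot)$ is $n^{-1}\hat q(\lambda/n)$, so \eqref{eq:psi} and the substitution $\lambda=n\xi$ give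
\[
\|f^m-\psi_n(f)\|_1\le\frac{C_V}{2\pi}\,n^{-m}\int|\hat q(\xi)|(1+n|\xi|)^\kappa\,d\xi\le\frac{C_V}{2\pi}\,n^{\kappa-m}\int|\hat q(\xi)|(1+|\xi|)^\kappa\,d\xi\to0 ,
\]
because $m>\kappa$.
\end{proof}

Let $\mathcal L\subseteq Z$ be the algebra generated by the elements $\psi(f_V)$ with $V\in\mathcal V$ and $\psi\in C_c^\infty(\mathbb R\setminus\{0\})$; no identity is adjoined.

\begin{lemma}\label{lem:local}
For every $z\in\mathcal L$ there is $y\in\mathcal L$ with $zy=z$. There is a net $(h_\alpha)$ in $\mathcal L$ with $\|h_\alpha\|_1\le2$ and $h_\alpha f\to f$ for all $f\in L^1(G)$.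
\end{lemma}

\begin{proof}
Let $z$ be a polynomial without constant term in $\psi_j(f_{V_j})$, $1\le j\le r$. Choose $\psi'_j\in C_c^\infty(\mathbb R\setminus\{0\})$ equal to $1$ on $\operatorname{supp}\psi_j$, and put $y_j=\psi'_j(f_{V_j})$. Since $\psi_j\psi'_j=\psi_j$, we have $\psi_j(f_{V_j})(\delta_e-y_j)=0$. Every monomial of $z$ contains some factor $\psi_j(f_{V_j})$ and all factors commute, so $z\prod_j(\delta_e-y_j)=0$. The element $y=\delta_e-\prod_j(\delta_e-y_j)$ is a polynomial in the $y_j$ without constant term, so $y\in\mathcal L$, and $zy=z$.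

The function $f_V^m$ is a probability density supported in $V^m$, and $m$ does not depend on $V$, so $f_V^mf\to f$ as $V$ shrinks, by (M1). For $\alpha=(V,n)\in\mathcal V\times\mathbb N$ choose $h_\alpha\in\mathcal L$ with $\|f_V^m-h_\alpha\|_1\le1/n$ by Lemma~\ref{lem:calculus}, and direct the pairs by shrinking $V$ and increasing $n$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sin}]
Let $S$ be a proper Segal algebra on $G$. Centrality takes over the role that symmetry had in Section~\ref{sec:td}.

\emph{$\mathcal L\subseteq S$.} Let $z,y\in\mathcal L$ with $zy=z$. Take $s\in S$ with $\|y-s\|_1<1$ and put $r=y-s$. Then $z=zs+zr=zs+rz$, so $z-rz=zs\in S$, and $z\in S$ by Lemma~\ref{lem:ideal}(c).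

\emph{Unboundedness.} By Lemma~\ref{lem:ideal}(b), $sh_\alpha=h_\alpha s\to s$ in $S$ for $s\in S$. So every tail of $(h_\alpha)$ is a right approximate identity for $S$ and is unbounded in $\|\cdot\|_S$ by Lemma~\ref{lem:unbdd}.

\emph{The sequence.} A local unit for $z_n$ need not have small $L^1$-norm, and $h_\alpha$ need not be a unit for $z_n$; a combination of the two has both properties. Let $z_1$ be any $h_\alpha$. Given $z_n\in\mathcal L$, take $y\in\mathcal L$ with $z_ny=z_n$. Since $y\in S$, we have $\|y-h_\alpha y\|_S\le1$ on a tail of the net, and in that tail there is $h=h_\alpha$ with $\|h\|_S\ge n+1$. Put $z_{n+1}=h+y-hy\in\mathcal L$. Then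
\[
z_nz_{n+1}=z_nh+z_n-z_nh=z_n,\qquad\|z_{n+1}\|_1\le2+1=3,\qquad\|z_{n+1}\|_S\ge n .
\]
By induction on $n'-n$, $z_nz_{n'}=z_nz_{n+1}z_{n'}=z_nz_{n+1}=z_n$ for $n'>n+1$. By centrality and Lemma~\ref{lem:ideal}(a), $\|sz_n\|_S=\|z_ns\|_S\le3\|s\|_S$. Lemma~\ref{lem:nested} applies with $c=3$.
\end{proof}

\section{Amenability of the group}\label{sec:amen}

An invariant mean is a fixed point of the translation action, so we build a module in which one action of $S$ is translation and the other is scalar; an approximately inner derivation then yields approximate fixed points $N_i$. Two difficulties remain: $S$ acts by convolution and not by point masses, and the $N_i$ are neither bounded nor positive. Smoothing by one element of $S$ deals with the first, and passing to absolute values deals with the second.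

\begin{proof}[Proof of Theorem~\ref{thm:amen}]
Let $S$ be an approximately amenable Segal algebra on $G$, and let $\phi(a)=\int a$, a multiplicative functional on $S$ that is nonzero because $S$ is dense in $L^1(G)$. Make $L^\infty(G)=L^1(G)^*$ a Banach $S$-bimodule by $a\cdot\psi=\phi(a)\psi$ and $\langle\psi\cdot a,h\rangle=\langle\psi,ah\rangle$ for $h\in L^1(G)$, that is, $(\psi\cdot a)(y)=\int a(s)\psi(sy)\,ds$. In the dual bimodule, $(a\cdot n)(\psi)=n(\psi\cdot a)$ and $n\cdot a=\phi(a)n$. Since $1\cdot a=\phi(a)1$, the constants form a sub-bimodule, and $X=L^\infty(G)/\mathbb C1$ has the dual $X^*=\{n\in L^\infty(G)^*:n(1)=0\}$.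

Fix $n_0\in L^\infty(G)^*$ with $n_0(1)=1$. The derivation $D=\operatorname{ad}_{n_0}$ takes values in $X^*$, because $D(a)(1)=\phi(a)-\phi(a)=0$. So there are $n_i\in X^*$ with $\operatorname{ad}_{n_i}(a)\to D(a)$, and $N_i=n_0-n_i$ satisfies
\begin{equation}\label{eq:Ni}
N_i(1)=1,\qquad\|a\cdot N_i-\phi(a)N_i\|\to0\quad(a\in S).
\end{equation}

\emph{From convolutions to translations.} For $x\in G$ let $\psi_x(y)=\psi(xy)$ and $(\delta_x\cdot n)(\psi)=n(\psi_x)$. Take $f_0\in S$ with $\phi(f_0)=1$ and put $N_i'=f_0\cdot N_i$, so $N_i'(1)=1$. From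
\[
(\psi_x\cdot f_0)(y)=\int f_0(s)\psi(xsy)\,ds=\int f_0(x^{-1}s)\psi(sy)\,ds=(\psi\cdot\delta_xf_0)(y)
\]
we get $\delta_x\cdot N_i'=(\delta_xf_0)\cdot N_i$. Both $\delta_xf_0$ and $f_0$ lie in $S$ and have integral $1$, so \eqref{eq:Ni} gives $\|\delta_x\cdot N_i'-N_i'\|\to0$ for each $x$.

\emph{Positivity.} The commutative $C^*$-algebra $L^\infty(G)$ is $C(\Omega)$ for a compact space $\Omega$, and $L^\infty(G)^*=M(\Omega)$. For $n,n'\in M(\Omega)$ the total variation measures satisfy $|n|(1)=\|n\|$ and $\||n|-|n'|\|\le\|n-n'\|$. The map $\psi\mapsto\psi_x$ is a $*$-automorphism, so it comes from a homeomorphism of $\Omega$, and $\delta_x\cdot|n|=|\delta_x\cdot n|$. Let $p_i=|N_i'|/\|N_i'\|$, a positive functional with $p_i(1)=1$. Since $\|N_i'\|\ge N_i'(1)=1$, we have $\|\delta_x\cdot p_i-p_i\|\le\|\delta_x\cdot N_i'-N_i'\|\to0$. A weak* cluster point $m$ of $(p_i)$ is positive, has $m(1)=1$, and satisfies $m(\psi_x)=m(\psi)$ for all $x$ and $\psi$. As $\psi_x=l_{x^{-1}}\psi$, it is a left-invariant mean.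
\end{proof}

\begin{remark}\label{rem:iff}
Theorem~\ref{thm:amen} and Lemma~\ref{lem:diag} show that the other two hypotheses of Theorem~\ref{thm:crit}(a) are necessary. Thus a Segal algebra $S$ on $G$ with a left approximate identity bounded in $\|\cdot\|_S$ is approximately amenable if and only if $G$ is amenable and $S$ has a right approximate identity. For $S=L^1(G)$ both approximate identities exist by (M1), and we recover the statement made in Section~\ref{sec:intro}.
\end{remark}

\begin{thebibliography}{9}

\bibitem{Al} Alaghmandan, 2015.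

\bibitem{slides} \emph{Approximate Amenability And Charles' Role In Its Advancement},
\texttt{http://www1.maths.leeds.ac.uk/\textasciitilde pmt6jrp/ReadSlides/ghahramani\_slides.pdf}

\bibitem{CG} Choi and Ghahramani, 2009.

\bibitem{CZG} Choi, Zhang and Ghahramani, 2007.

\bibitem{GM} Grosser and Moskowitz, \emph{J. reine angew. Math.} 246 (1971).

\bibitem{Pa} Palmer, \emph{Rocky Mountain J. Math.} 8 (1978).

\end{thebibliography}
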